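\title{Countable rings as endomorphism rings of cyclic modules over $\mathbb{Z}\wr\mathbb{Z}$}

\begin{abstract}
We prove a conjecture of P.~Neumann: every countable ring embeds in the endomorphism ring of a finitely generated module over the integral group ring of a finitely generated solvable group. One group suffices, the module can be taken cyclic, and the ring can be realized as the whole endomorphism ring: every countable ring is isomorphic to $\operatorname{End}_{\mathbb{Z}G}(M)$ for a cyclic module $M$ over the metabelian group $G=\mathbb{Z}\wr\mathbb{Z}$. The construction records noncommutative words by writing commuting letters in the cells of an infinite tape. For nilpotent and for polycyclic groups the endomorphism rings are directly finite, so these groups cannot take the place of $G$.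
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a group, $\mathbb{Z}S$ its integral group ring and $M$ a $\mathbb{Z}S$-module. The ring $\operatorname{End}_{\mathbb{Z}S}(M)$ consists of the additive maps $M\to M$ that commute with the action of $S$. How complicated can it be when $S$ is finitely generated and solvable and $M$ is finitely generated?

One restriction holds for every finitely generated $S$. The ring $\mathbb{Z}S$ is countable, so a module $M$ with generators $m_1,\dots,m_n$ is countable, and $\varphi\mapsto(\varphi(m_1),\dots,\varphi(m_n))$ is an injective map $\operatorname{End}_{\mathbb{Z}S}(M)\to M^n$. Thus $\operatorname{End}_{\mathbb{Z}S}(M)$ and all its subrings are countable. The following conjecture, stated in \cite{Unipotent}, says that solvability of $S$ restricts these subrings no further.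

\begin{quote}
\textbf{Conjecture} (P.~Neumann). \emph{For every countable ring $R$ there exist a finitely generated solvable group $S$ and a finitely generated $\mathbb{Z}S$-module $M$ such that $R$ is isomorphic to a subring of $\operatorname{End}_{\mathbb{Z}S}(M)$.}
\end{quote}

The simplest cases point the other way. If $I$ is a two-sided ideal of $\mathbb{Z}S$ and $M=\mathbb{Z}S/I$, then $\varphi\mapsto\varphi(1+I)$ is an isomorphism $\operatorname{End}_{\mathbb{Z}S}(M)\to\mathbb{Z}S/I$. For $S$ finitely generated abelian, all cyclic modules are of this form, and their endomorphism rings are finitely generated commutative rings. For polycyclic groups a weaker finiteness property survives (Theorem~\ref{thm:limits}), and it excludes a ring as small as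
\[
D=\mathbb{Z}\langle x,y\mid xy=1\rangle .
\]
(In $D$ we have $yx\neq 1$: on the free abelian group with basis $w_0,w_1,\dots$ let $y$ act by $w_i\mapsto w_{i+1}$, and $x$ by $w_0\mapsto 0$ and $w_i\mapsto w_{i-1}$ for $i\ge1$; then $xy=1$ and $yxw_0=0$.) One might guess that some such property persists for all solvable groups, or at least that $S$ has to grow more complicated with $R$. Neither is the case.

\subsection*{Conventions}
Rings have an identity. This loses nothing in the conjecture: a countable ring $R$ without identity is contained in the countable ring $\mathbb{Z}\oplus R$ with product $(m,r)(n,r')=(mn,\,mr'+nr+rr')$ and identity $(1,0)$, the Dorroh extension. Modules over group rings are right modules and endomorphisms are written on the left; a left module becomes a right module through $m\cdot g=g^{-1}m$, with the same endomorphism ring. A module is \emph{cyclic} if it is generated by one element.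

For an abelian group $K$, the wreath product $K\wr\mathbb{Z}$ is the semidirect product of the \emph{base group} $\bigoplus_{i\in\mathbb{Z}}K$ by an infinite cyclic group that shifts the summands. It is \emph{metabelian}, that is, an extension of an abelian group by an abelian group, and hence solvable. Put $H_N=\mathbb{Z}^N\wr\mathbb{Z}$. Its base group $A$ is free abelian with basis $a_{i,j}$ ($i\in\mathbb{Z}$, $0\le j\le N-1$), every element of $H_N$ is uniquely $aT^k$ with $a\in A$ and $k\in\mathbb{Z}$, and $H_N$ is presented by the generators $T$, $a_{i,j}$ and the relations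
\begin{equation}\label{eq:presentation}
a_{i,j}a_{k,l}=a_{k,l}a_{i,j},\qquad T^{-1}a_{i,j}T=a_{i+1,j}.
\end{equation}
It is generated by $T,a_{0,0},\dots,a_{0,N-1}$. In particular $\mathbb{Z}\wr\mathbb{Z}=H_1$ is $2$-generated; it is torsion-free, because its base group and the quotient by it are. We write $C_n$ for the cyclic group of order $n$.

\subsection*{Results}

\begin{theorem}\label{thm:embed}
For every countable ring $R$ there is a cyclic $\mathbb{Z}H_6$-module $M$ such that $R$ embeds, preserving the identity, in $\operatorname{End}_{\mathbb{Z}H_6}(M)$. In particular, Neumann's conjecture is true.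
\end{theorem}

\begin{theorem}\label{thm:main}
Let $G=\mathbb{Z}\wr\mathbb{Z}$.
\begin{itemize}
\item[(a)] For every countable ring $R$ there is a cyclic $\mathbb{Z}G$-module $M$ with $\operatorname{End}_{\mathbb{Z}G}(M)\cong R$.
\item[(b)] Conversely, $\operatorname{End}_{\mathbb{Z}S}(M)$ is countable for every finitely generated group $S$ and every finitely generated $\mathbb{Z}S$-module $M$. Hence the rings $\operatorname{End}_{\mathbb{Z}S}(M)$ with $S$ finitely generated solvable and $M$ finitely generated are, up to isomorphism, exactly the countable rings.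
\item[(c)] If $nR=0$ with $n\ge2$, then $G$ may be replaced in \textup{(a)} by $C_n\wr\mathbb{Z}$.
\end{itemize}
\end{theorem}

A group is \emph{polycyclic} if it has a finite chain of subgroups from $1$ to the whole group, each normal in the next, with cyclic quotients, and \emph{polycyclic-by-finite} if it has a polycyclic normal subgroup of finite index. A ring is \emph{directly finite} if $uv=1$ implies $vu=1$.

\begin{theorem}\label{thm:limits}
Let $S$ be a group all of whose finitely generated subgroups are polycyclic-by-finite \textup{(}for example, $S$ nilpotent or abelian\textup{)}, and let $M$ be a finitely generated $\mathbb{Z}S$-module. Then $\operatorname{End}_{\mathbb{Z}S}(M)$ is directly finite, and $D$ does not embed in it, even without preserving the identity. So the metabelian group $G$ in Theorem~\ref{thm:main} cannot be replaced by a nilpotent or a polycyclic group.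
\end{theorem}

Theorem~\ref{thm:main} also settles the conjecture, but Theorem~\ref{thm:embed} has a much shorter proof, which is complete at the end of Section~\ref{sec:corners}. It has two steps: a module over $H_N$ for a ring with $N$ generators (Sections~\ref{sec:words} and~\ref{sec:tape}), and a reduction from countable to finitely generated rings (Section~\ref{sec:corners}). Section~\ref{sec:rigid} shows that the module has no endomorphisms beyond those built in, Section~\ref{sec:induce} passes from $H_N$ to $\mathbb{Z}\wr\mathbb{Z}$, and Section~\ref{sec:poly} proves Theorem~\ref{thm:limits}.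

\section{Two lemmas on endomorphism rings}\label{sec:lemmas}

A ring $R$ acts by endomorphisms on a right $\Lambda$-module $\mathcal{M}$ exactly when $\mathcal{M}$ is an $(R,\Lambda)$-bimodule: a left $R$-module with $(rm)\lambda=r(m\lambda)$. Large bimodules are easy to find. The first lemma says when $R$ preserves a cyclic submodule; the condition concerns only the generators of $R$.

\begin{lemma}\label{lem:transfer}
Let $\mathcal{M}$ be an $(R,\Lambda)$-bimodule, $\mu\in\mathcal{M}$ and $M=\mu\Lambda$. Suppose that $R$ is generated as a ring by elements $r_j$ with $r_j\mu\in M$. Then $RM\subseteq M$, and left multiplication defines an identity-preserving ring homomorphism $R\to\operatorname{End}_\Lambda(M)$ with kernel $\{r\in R: r\mu=0\}$.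
\end{lemma}

\begin{proof}
The set $R_1=\{r\in R: r\mu\in M\}$ is an additive subgroup containing $1$ and all $r_j$. If $r\mu=\mu\alpha$ and $r'\mu=\mu\alpha'$, then $rr'\mu=r(\mu\alpha')=(r\mu)\alpha'=\mu\alpha\alpha'$, so $R_1$ is a subring, and $R_1=R$. Now $r(\mu\lambda)=(r\mu)\lambda$ shows that $rM\subseteq M$, and that $rM=0$ if and only if $r\mu=0$.
\end{proof}

If $p=p^2$ is an idempotent of a ring $E$, the \emph{corner} $pEp$ is a ring with identity $p$.

\begin{lemma}\label{lem:corner}
Let $M$ be a right $\Lambda$-module, $E=\operatorname{End}_\Lambda(M)$ and $p=p^2\in E$. Then restriction to $pM$ is a ring isomorphism $pEp\to\operatorname{End}_\Lambda(pM)$. If $M$ is generated by $m_1,\dots,m_n$, then $pM$ is generated by $pm_1,\dots,pm_n$.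
\end{lemma}

\begin{proof}
We have $M=pM\oplus(1-p)M$. An element of $pEp$ maps $pM$ into $pM$ and vanishes on $(1-p)M$, so restriction is an injective ring homomorphism that sends $p$ to the identity map. An endomorphism $\psi$ of $pM$ is the restriction of $m\mapsto\psi(pm)$, which lies in $pEp$. The last claim holds because $p\colon M\to pM$ is a surjective homomorphism.
\end{proof}

\section{Noncommutative words in commuting letters}\label{sec:words}

Lemma~\ref{lem:transfer} asks for elements $\alpha_j\in\mathbb{Z}S$ with $r_j\mu=\mu\alpha_j$, and its proof shows that then $r_jr_l\mu=\mu\alpha_j\alpha_l$. If $R$ acts faithfully, the $\alpha_j$ must therefore fail to commute at least as badly as the $r_j$ do. The group $H_N$ has room for this, although it consists of commuting elements and one shift. In $\mathbb{Z}H_N$ put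
\[
c_{i,j}=a_{i,j}-1,\qquad \alpha_j=c_{0,j}\,T .
\]
By \eqref{eq:presentation}, $Tc_{i,j}=c_{i-1,j}T$. For $N=2$ this gives
\[
\alpha_0\alpha_1=c_{0,0}\,c_{-1,1}\,T^2,\qquad \alpha_1\alpha_0=c_{0,1}\,c_{-1,0}\,T^2 .
\]
The letters $c_{i,j}$ commute, but the first index remembers the place of each letter in the word. In general, moving all factors $T$ to the right gives
\begin{equation}\label{eq:words}
\alpha_{j_0}\alpha_{j_1}\cdots\alpha_{j_{m-1}}=c_{0,j_0}\,c_{-1,j_1}\cdots c_{-(m-1),j_{m-1}}\,T^m .
\end{equation}
The ring $\mathbb{Z}A$ contains the polynomial ring in the variables $a_{i,j}$, which is also the polynomial ring in the $c_{i,j}$, and $\mathbb{Z}H_N=\bigoplus_k\mathbb{Z}A\,T^k$. Different words give different monomials or different powers of $T$ in \eqref{eq:words}, so the words in the $\alpha_j$ are linearly independent over $\mathbb{Z}$, and the $\alpha_j$ generate a free ring $F$. Since $\operatorname{End}_{\mathbb{Z}H_N}(\mathbb{Z}H_N)\cong\mathbb{Z}H_N$, this proves the conjecture for the free ring on $N$ generators.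

Now let $R$ be any ring generated by $r_0,\dots,r_{N-1}$, and map $F$ onto $R$ by $\alpha_j\mapsto r_j$. In the bimodule $R\otimes_F\mathbb{Z}H_N$ the element $\mu=1\otimes1$ satisfies $r_j\mu=\mu\alpha_j$. This formal solution has two defects. It is not evident that $r\otimes1\neq0$ for $r\neq0$, and the endomorphism ring can be larger than $R$: for $R=F$ it is $\mathbb{Z}H_N$. We therefore solve $r_j\mu=\mu\alpha_j$ in a space of functions, where everything can be evaluated. Formula \eqref{eq:words} suggests the model: $T$ moves a tape, $c_{i,j}$ writes the letter $j$ in cell $i$, and $\mu$ reads the word on the tape and evaluates it in $R$.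

\section{The tape module}\label{sec:tape}

Throughout Sections~\ref{sec:tape} and~\ref{sec:rigid}, $N\ge2$ and $R$ is a ring generated by $r_0,\dots,r_{N-1}$ with $r_0=1$. Let $J=\{0,\dots,N-1\}$ be the set of \emph{letters}, let $\ast\notin J$ be one more symbol, the \emph{blank}, and put $r_\ast=0$. A \emph{tape} is an element $\omega=(\omega_i)_{i\in\mathbb{Z}}$ of $\Omega=(J\cup\{\ast\})^{\mathbb{Z}}$. We write $\omega^{i\to z}$ for $\omega$ with the entry in cell $i$ replaced by $z$, and $\tau\omega$ for the tape moved one cell to the left, $(\tau\omega)_i=\omega_{i+1}$. Let $\mathcal{M}$ be the left $R$-module of all functions $\Omega\to R$, with $(rf)(\omega)=r\,f(\omega)$. A condition in square brackets stands for $1$ if it holds and for $0$ otherwise.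

\subsection*{The action of $H_N$}
Overwriting a cell is neither invertible nor commutative: the operators $(fd_j)(\omega)=f(\omega^{i\to j})$ for a fixed cell $i$ satisfy $d_jd_l=d_j$. The blank repairs both defects. We allow writing only in a blank cell; then writing twice in the same cell gives $0$, and $1$ plus a writing operator is invertible. This is why writing is assigned to $a_{i,j}-1$ and not to $a_{i,j}$. For $i\in\mathbb{Z}$ and $j\in J$ define additive operators on $\mathcal{M}$, written on the right and composed from left to right, by
\[
(f\bar c_{i,j})(\omega)=[\omega_i=\ast]\,f(\omega^{i\to j}),\qquad (f\bar T)(\omega)=f(\tau\omega).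
\]
When a product of operators is evaluated at $\omega$, the rightmost one acts on the tape first.

\begin{lemma}\label{lem:action}
The operators $\bar c_{i,j}$ commute with each other, $\bar c_{i,j}\bar c_{i,l}=0$ for all $i,j,l$, and $\bar T^{-1}\bar c_{i,j}\bar T=\bar c_{i+1,j}$. Letting $a_{i,j}$ act as $1+\bar c_{i,j}$ and $T$ as $\bar T$ makes $\mathcal{M}$ an $(R,\mathbb{Z}H_N)$-bimodule.
\end{lemma}

\begin{proof}
By definition,
\[
(f\bar c_{i,j}\bar c_{k,l})(\omega)=[\omega_k=\ast]\,\big[(\omega^{k\to l})_i=\ast\big]\,f\big((\omega^{k\to l})^{i\to j}\big).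
\]
If $i=k$, the second bracket is $0$ because $l\neq\ast$. If $i\neq k$, the brackets are $[\omega_k=\ast][\omega_i=\ast]$ and the two replacements concern different cells, so the expression is symmetric in $(i,j)$ and $(k,l)$. Next, $\bar T$ is invertible, $(f\bar T^{-1})(\omega)=f(\tau^{-1}\omega)$, and $(\tau\omega)^{i\to j}=\tau(\omega^{i+1\to j})$; therefore
\[
(f\bar T^{-1}\bar c_{i,j}\bar T)(\omega)=[(\tau\omega)_i=\ast]\,(f\bar T^{-1})\big((\tau\omega)^{i\to j}\big)=[\omega_{i+1}=\ast]\,f(\omega^{i+1\to j}).
\]
Since $\bar c_{i,j}^{\,2}=0$, the operator $1+\bar c_{i,j}$ has the inverse $1-\bar c_{i,j}$. The invertible operators $1+\bar c_{i,j}$ and $\bar T$ satisfy \eqref{eq:presentation}, so they define a right action of $H_N$. It commutes with left multiplication by $R$, because each operator only changes the argument of $f$ and multiplies the value by $0$ or $1$.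
\end{proof}

From now on we drop the bars: $c_{i,j}=a_{i,j}-1$ acts as $\bar c_{i,j}$, and
\begin{equation}\label{eq:zero}
\mathcal{M}\,c_{i,j}\,c_{i,l}=0\qquad(i\in\mathbb{Z},\ j,l\in J).
\end{equation}

\subsection*{The generator}
The function $\mu$ should read the tape from cell $0$ to the left. To have a finite product we use the letter $0$, for which $r_0=1$, as padding. For $n\in\mathbb{Z}$ put
\[
P_n(\omega)=r_{\omega_n}r_{\omega_{n-1}}r_{\omega_{n-2}}\cdots
\]
if $\omega_i\in J$ for all $i\le n$ and $\omega_i=0$ for all sufficiently small $i$, so that all but finitely many factors are $1$; put $P_n(\omega)=0$ otherwise. The value $P_n(\omega)$ depends only on the cells $i\le n$, and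
\begin{equation}\label{eq:P}
P_n(\omega)=r_{\omega_n}P_{n-1}(\omega),\qquad P_n(\tau\omega)=P_{n+1}(\omega).
\end{equation}
In the first formula both sides are $0$ if $\omega_n=\ast$, since $r_\ast=0$; if $\omega_n\in J$, the conditions in the definitions of $P_n(\omega)$ and $P_{n-1}(\omega)$ are equivalent. Let
\[
\Omega_+=\{\omega\in\Omega:\ \omega_i=\ast\text{ for all }i\ge1\},\qquad \mu(\omega)=[\omega\in\Omega_+]\,P_0(\omega),
\]
and let $M=\mu\,\mathbb{Z}H_N$, a cyclic $\mathbb{Z}H_N$-module. We call it the \emph{tape module} of $(r_0,\dots,r_{N-1})$. Let $\varepsilon\in\Omega_+$ be the tape with $\varepsilon_i=0$ for all $i\le0$; then $\mu(\varepsilon)=1$.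

\begin{lemma}\label{lem:key}
For all $j\in J$ we have $r_j\,\mu=\mu\,\alpha_j$.
\end{lemma}

\begin{proof}
We have $(\mu c_{0,j}T)(\omega)=[\omega_1=\ast]\,\mu\big((\tau\omega)^{0\to j}\big)$. The tape $(\tau\omega)^{0\to j}$ has the entry $\omega_{i+1}$ in each cell $i\neq0$, so it lies in $\Omega_+$ if and only if $\omega_i=\ast$ for all $i\ge2$. Hence both sides of the claimed identity vanish at $\omega\notin\Omega_+$. For $\omega\in\Omega_+$ the tapes are
\[
\begin{array}{r|cccc|ccc}
\text{cell} & \cdots & -2 & -1 & 0 & 1 & 2 & \cdots\\ \hline
\omega & \cdots & \omega_{-2} & \omega_{-1} & \omega_0 & \ast & \ast & \cdots\\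
\tau\omega & \cdots & \omega_{-1} & \omega_0 & \ast & \ast & \ast & \cdots\\
(\tau\omega)^{0\to j} & \cdots & \omega_{-1} & \omega_0 & j & \ast & \ast & \cdots
\end{array}
\]
and \eqref{eq:P} gives $P_0\big((\tau\omega)^{0\to j}\big)=r_jP_{-1}(\tau\omega)=r_jP_0(\omega)$.
\end{proof}

\begin{proposition}\label{prop:embed}
We have $RM\subseteq M$, and left multiplication is an injective, identity-preserving ring homomorphism $R\to\operatorname{End}_{\mathbb{Z}H_N}(M)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:key}, Lemma~\ref{lem:transfer} applies. If $r\mu=0$, then $r=(r\mu)(\varepsilon)=0$.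
\end{proof}

\begin{example}\label{ex:D}
Take $R=D$, $N=3$ and $(r_0,r_1,r_2)=(1,x,y)$. By \eqref{eq:words}, $\alpha_1\alpha_2=c_{0,1}c_{-1,2}T^2$. To evaluate $\mu\alpha_1\alpha_2$ at $\varepsilon$, move the tape two cells to the left, write $2$ in cell $-1$ and $1$ in cell $0$, and read leftwards from cell $0$; for $\mu\alpha_2\alpha_1$ the letters are exchanged:
\[
\mu(\dots,0,0,2,1\mid\ast,\ast,\dots)=xy=1,\qquad \mu(\dots,0,0,1,2\mid\ast,\ast,\dots)=yx,
\]
where the bar stands between cells $0$ and $1$. The relation $xy=1$ was not imposed on the module; it holds because $\mu$ takes its values in $D$. The endomorphism $x$ of $M$ is surjective, since $m=x(ym)$, and it kills $(1-yx)\mu=\mu(1-\alpha_2\alpha_1)$, which has the value $1-yx\neq0$ at $\varepsilon$.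
\end{example}

\section{Countable rings as corners of finitely generated rings}\label{sec:corners}

A countable ring such as $\mathbb{Q}$ need not be finitely generated, and then Proposition~\ref{prop:embed} does not apply with any $N$. A shift helps once more: place all elements of $R$ along the diagonal of one infinite matrix $\delta$, bring any chosen entry to position $0$ by conjugating with a shift $\sigma$, and cut it out with a projection $p$. The projection also recovers $R$ exactly, as a corner, which Theorem~\ref{thm:main} requires.

\begin{lemma}\label{lem:fg}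
Let $R$ be a countable ring. There is a ring $\widetilde R$ generated by four elements $\sigma,\sigma^{-1},\delta,p$ such that $p^2=p$ and $p\widetilde Rp\cong R$. If $nR=0$, then $n\widetilde R=0$.
\end{lemma}

\begin{proof}
Let $(u_i)_{i\in\mathbb{Z}}$ list all elements of $R$, with repetitions allowed. Let $W$ be the free right $R$-module with basis $(w_i)_{i\in\mathbb{Z}}$ and $E=\operatorname{End}_R(W)$. Define $\sigma,\delta,p\in E$ by
\[
\sigma w_i=w_{i+1},\qquad \delta w_i=w_iu_i,\qquad pw_0=w_0,\quad pw_i=0\ \ (i\neq0),
\]
and let $\widetilde R$ be the subring of $E$ generated by $\sigma,\sigma^{-1},\delta,p$. For $r\in R$ define $\lambda(r)\in E$ by $\lambda(r)w_0=w_0r$ and $\lambda(r)w_i=0$ for $i\neq0$. The map $\lambda$ is additive and injective, and $\lambda(r)\lambda(r')w_0=\lambda(r)(w_0)\,r'=w_0rr'$, so it is multiplicative. Its image is $pEp$: each $\lambda(r)$ equals $p\lambda(r)p$, and an element of $pEp$ kills $w_i$ for $i\neq0$ and sends $w_0$ into $pW=w_0R$. Finally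
\[
p\sigma^{-i}\delta\sigma^ip\,w_0=p\sigma^{-i}(w_iu_i)=w_0u_i,
\]
so $p\sigma^{-i}\delta\sigma^ip=\lambda(u_i)$, and $\lambda(R)\subseteq p\widetilde Rp\subseteq pEp=\lambda(R)$. If $nR=0$, then $nW=0$ and $nE=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
Let $\widetilde R$ and $p$ be as in Lemma~\ref{lem:fg}, and let $\widetilde M$ be the tape module of
\begin{equation}\label{eq:six}
(r_0,\dots,r_5)=(1,\sigma,\sigma^{-1},\delta,p,1).
\end{equation}
By Proposition~\ref{prop:embed}, $\widetilde R$ is a subring of $E=\operatorname{End}_{\mathbb{Z}H_6}(\widetilde M)$. By Lemma~\ref{lem:corner}, $M=p\widetilde M$ is cyclic and $R\cong p\widetilde Rp\subseteq pEp\cong\operatorname{End}_{\mathbb{Z}H_6}(M)$, where the identity of $R$ corresponds to $p$ and hence to the identity map of $M$. The group $H_6$ is finitely generated and solvable.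
\end{proof}

The last entry of \eqref{eq:six} is redundant in this proof; it is there for Section~\ref{sec:induce}.

\section{The endomorphism ring of the tape module}\label{sec:rigid}

We return to the setting of Section~\ref{sec:tape}. An endomorphism $\varphi$ of $M$ is determined by $\nu=\varphi(\mu)$, and $\mu\alpha=0$ implies $\nu\alpha=0$. We shall use only two kinds of relations: $\mu c_{i,j}=0$ for $i\ge1$, and $\mu=\mu\alpha_0$. In $\mathcal{M}$ these do not characterize the multiples $\rho\mu$: the function $\omega\mapsto[\omega\in\Omega_+]$ satisfies them and, for $R\neq0$, does not vanish on the tape that is blank everywhere. So we must use that $\nu$ lies in $M$. An element of $M$ arises from $\mu$ by finitely many operations, which cannot disturb the far left of the tape; there $\nu$ still reads the word as $\mu$ does.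

\begin{lemma}\label{lem:tail}
For every $\nu\in M$ there are $L\ge0$ and a function $g\colon\Omega\to R$, depending only on the cells $i>-L$, such that $\nu(\omega)=g(\omega)P_{-L}(\omega)$ for all $\omega\in\Omega$.
\end{lemma}

\begin{proof}
If $\nu$ has this form with $L$ and $g$, it has this form with $L+1$ and $\omega\mapsto g(\omega)r_{\omega_{-L}}$, by \eqref{eq:P}. So finitely many such functions can be written with a common $L$, and the functions of this form make up an additive subgroup of $\mathcal{M}$.

The module $M$ is additively generated by the elements $\mu aT^k$ with $a\in A$. The element $a$ acts as a product of operators $1\pm c_{i,j}$; expand it, and drop the terms that vanish by \eqref{eq:zero}. This shows that $M$ is additively generated by the elements $\mu cT^k$ with $c=\prod_{i\in I}c_{i,j_i}$, where $I\subseteq\mathbb{Z}$ is finite and $j_i\in J$. Fix such an element. For $\omega\in\Omega$ put $\eta=\tau^k\omega$, and let $\eta'$ be $\eta$ with the entry in cell $i$ replaced by $j_i$ for all $i\in I$. The factors of $c$ act on different cells, so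
\[
(\mu cT^k)(\omega)=[\eta_i=\ast\text{ for all }i\in I]\;\mu(\eta').
\]
Choose $L\ge0$ so large that $q=-L-k$ satisfies $q\le0$ and $q<i$ for all $i\in I$. By \eqref{eq:P},
\[
\mu(\eta')=[\eta'\in\Omega_+]\;r_{\eta'_0}r_{\eta'_{-1}}\cdots r_{\eta'_{q+1}}\,P_q(\eta'),
\]
and $P_q(\eta')=P_q(\eta)=P_{q+k}(\omega)=P_{-L}(\omega)$, since $\eta'$ and $\eta$ agree in the cells $i\le q$. All the other factors depend only on the entries $\eta_i=\omega_{i+k}$ with $i>q$, that is, on the cells of $\omega$ to the right of $-L$.
\end{proof}

\begin{proposition}\label{prop:rigid}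
Left multiplication is an isomorphism $R\to\operatorname{End}_{\mathbb{Z}H_N}(M)$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:embed} it remains to prove surjectivity. Let $\varphi$ be an endomorphism of $M$ and $\nu=\varphi(\mu)$.

First, $\nu$ vanishes outside $\Omega_+$. For $i\ge1$ and $j\in J$ no tape $\omega^{i\to j}$ lies in $\Omega_+$, so $\mu c_{i,j}=0$ and therefore $\nu c_{i,j}=0$. If $\omega\notin\Omega_+$, then $\omega_i=j\in J$ for some $i\ge1$, and $\nu(\omega)=(\nu c_{i,j})(\omega^{i\to\ast})=0$.

Second, we push the content of a tape in $\Omega_+$ to the left, out of the range of $g$. Since $r_0=1$, Lemma~\ref{lem:key} gives $\mu=\mu c_{0,0}T$, hence $\nu=\nu c_{0,0}T$. For $\omega\in\Omega_+$ this says $\nu(\omega)=\nu(\omega')$ with $\omega'=(\tau\omega)^{0\to0}$, and $\omega'$ is again in $\Omega_+$. Take $L$ and $g$ as in Lemma~\ref{lem:tail} and repeat this step $L$ times. We get $\nu(\omega)=\nu(\omega^{(L)})$, where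
\[
\omega^{(L)}_i=\begin{cases}\ast & i\ge1,\\ 0 & -L<i\le0,\\ \omega_{i+L} & i\le-L.\end{cases}
\]
The tape $\omega^{(L)}$ agrees with $\varepsilon$ in the cells $i>-L$ and with $\tau^L\omega$ in the cells $i\le-L$. Thus, with $\rho=g(\varepsilon)$,
\[
\nu(\omega)=g(\omega^{(L)})\,P_{-L}(\omega^{(L)})=\rho\,P_{-L}(\tau^L\omega)=\rho\,P_0(\omega)\qquad(\omega\in\Omega_+).
\]
Together the two steps give $\nu=\rho\mu$, and so $\varphi(\mu\alpha)=\nu\alpha=\rho\,(\mu\alpha)$ for all $\alpha\in\mathbb{Z}H_N$.
\end{proof}

\section{Induction to $\mathbb{Z}\wr\mathbb{Z}$}\label{sec:induce}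

Let $H$ be a subgroup of a group $S$ and $M$ a $\mathbb{Z}H$-module. The \emph{induced module} is $M\otimes_{\mathbb{Z}H}\mathbb{Z}S$. If $X$ is a set of representatives of the cosets $Hs$ with $1\in X$, then $\mathbb{Z}S$ is a free left $\mathbb{Z}H$-module with basis $X$, so every element of the induced module is uniquely a finite sum $\sum_{s\in X}m_s\otimes s$. If $M$ is generated by $\mu$, the induced module is generated by $\mu\otimes1$. The map $\varphi\mapsto\varphi\otimes1$ is a ring homomorphism
\begin{equation}\label{eq:induce}
\operatorname{End}_{\mathbb{Z}H}(M)\longrightarrow\operatorname{End}_{\mathbb{Z}S}(M\otimes_{\mathbb{Z}H}\mathbb{Z}S),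
\end{equation}
and it is injective because $m\otimes1=0$ only for $m=0$.

Write $G=\mathbb{Z}\wr\mathbb{Z}=\langle b,t\rangle$, where the elements $b_k=t^{-k}bt^k$ $(k\in\mathbb{Z})$ form a basis of the base group. The subgroup generated by the base group and $t^N$ is the preimage of $N\mathbb{Z}$ under $G\to\mathbb{Z}$, so it is normal, with coset representatives $1,t,\dots,t^{N-1}$. Cutting $\mathbb{Z}$ into the blocks $\{Ni,\dots,Ni+N-1\}$, we identify this subgroup with $H_N$ by
\[
a_{i,j}=b_{Ni+j},\qquad T=t^N ;
\]
indeed $t^{-N}b_{Ni+j}t^N=b_{N(i+1)+j}$. For the tape module $M$ put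
\[
\widehat M=M\otimes_{\mathbb{Z}H_N}\mathbb{Z}G=\bigoplus_{k=0}^{N-1}M\otimes t^k .
\]
Here $(m\otimes t^k)h=m\,(t^kht^{-k})\otimes t^k$ for $h\in H_N$, and $t^kb_lt^{-k}=b_{l-k}$.

The map \eqref{eq:induce} need not be surjective. For the trivial $H_N$-module $\mathbb{Z}$ the induced module is $\mathbb{Z}[G/H_N]$, with endomorphism ring $\mathbb{Z}C_N$ instead of $\mathbb{Z}$; the additional endomorphisms move $\mathbb{Z}\otimes1$ to the other summands. To exclude this we show that the tape module sees where the blocks end. By \eqref{eq:zero}, the product $(b_{l-1}-1)(b_l-1)$ kills $M$ when $l-1$ and $l$ lie in the same block. Across the block boundaries the opposite holds, and this is the only place where we need a second hypothesis on the generators.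

\begin{lemma}\label{lem:boundary}
Assume $r_0=r_{N-1}=1$. If $\nu\in M$ and $\nu\,c_{i-1,N-1}\,c_{i,0}=0$ for all $i\in\mathbb{Z}$, then $\nu=0$.
\end{lemma}

\begin{proof}
Take $L$ and $g$ as in Lemma~\ref{lem:tail}, and let $\zeta\in\Omega$ be arbitrary. Let $\omega$ agree with $\zeta$ in the cells $i>-L$, be blank in the cells $-L$ and $-L-1$, and have the entry $0$ in all cells $i<-L-1$. Let $\omega'=(\omega^{-L\to0})^{-L-1\to N-1}$. Then
\[
0=(\nu\,c_{-L-1,N-1}\,c_{-L,0})(\omega)=\nu(\omega')=g(\omega')\,r_0\,r_{N-1}\,r_0\,r_0\cdots=g(\zeta),
\]
because $\omega'$ agrees with $\zeta$ in the cells $i>-L$. So $g=0$ and $\nu=0$.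
\end{proof}

The proof needs of $r_{N-1}$ only that $\rho\,r_{N-1}=0$ implies $\rho=0$. Appending $1$ to a list of generators secures this at no cost.

\begin{proposition}\label{prop:induced}
Assume $r_0=r_{N-1}=1$. Then $\widehat M$ is a cyclic $\mathbb{Z}G$-module and $\operatorname{End}_{\mathbb{Z}G}(\widehat M)\cong R$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:rigid} it suffices to show that \eqref{eq:induce} is surjective. Let $\Phi$ be an endomorphism of $\widehat M$ and write $\Phi(m\otimes1)=\sum_{k=0}^{N-1}\varphi_k(m)\otimes t^k$, with additive maps $\varphi_k\colon M\to M$. For $h\in H_N$, compare the components in $\Phi(mh\otimes1)=\Phi(m\otimes1)h$. This gives $\varphi_k(mh)=\varphi_k(m)\,t^kht^{-k}$, and by additivity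
\begin{equation}\label{eq:twist}
\varphi_k(m\alpha)=\varphi_k(m)\,t^k\alpha t^{-k}\qquad(\alpha\in\mathbb{Z}H_N).
\end{equation}
Let $1\le k\le N-1$ and $\nu=\varphi_k(\mu)$. For each $i$ the indices $Ni+k-1$ and $Ni+k$ lie in the same block, so
\[
\mu\,(b_{Ni+k-1}-1)(b_{Ni+k}-1)=\mu\,c_{i,k-1}c_{i,k}=0 .
\]
Applying $\varphi_k$ and \eqref{eq:twist} shifts the two indices to the block boundary:
\[
0=\nu\,(b_{Ni-1}-1)(b_{Ni}-1)=\nu\,c_{i-1,N-1}\,c_{i,0}.
\]
Lemma~\ref{lem:boundary} gives $\nu=0$, and \eqref{eq:twist} with $m=\mu$ gives $\varphi_k=0$. For $k=0$, \eqref{eq:twist} says that $\varphi_0\in\operatorname{End}_{\mathbb{Z}H_N}(M)$. The endomorphisms $\Phi$ and $\varphi_0\otimes1$ agree on the generator $\mu\otimes1$, so they are equal.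
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) Let $\widetilde R$ and $p$ be as in Lemma~\ref{lem:fg}. Proposition~\ref{prop:induced}, applied to $\widetilde R$ with $N=6$ and the generators \eqref{eq:six}, gives a cyclic $\mathbb{Z}G$-module $\widehat M$ whose endomorphism ring we identify with $\widetilde R$. By Lemma~\ref{lem:corner}, $p\widehat M$ is cyclic and $\operatorname{End}_{\mathbb{Z}G}(p\widehat M)\cong p\widetilde Rp\cong R$.

(b) Countability was proved at the beginning of Section~\ref{sec:intro}. By (a), every countable ring occurs, since $G$ is finitely generated and solvable.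

(c) If $nR=0$, then $n\widetilde R=0$, so $n$ annihilates the space $\mathcal{M}$ of functions $\Omega\to\widetilde R$. By \eqref{eq:zero}, $a_{i,j}^n=(1+c_{i,j})^n$ acts on $\mathcal{M}$ as $1+nc_{i,j}$, that is, trivially. So every $b_l^n$ acts trivially on the tape module, and on $\widehat M$ as well, because $(m\otimes t^k)b_l^n=mb_{l-k}^n\otimes t^k$. The $b_l^n$ generate a normal subgroup of $G$ with quotient $C_n\wr\mathbb{Z}$. Hence $p\widehat M$ is a cyclic module over $\mathbb{Z}[C_n\wr\mathbb{Z}]$ with the same endomorphism ring.
\end{proof}

\begin{remark}\label{rem:overgroup}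
If a group $S$ contains a copy of $G=\mathbb{Z}\wr\mathbb{Z}$, then every countable ring embeds in the endomorphism ring of a cyclic $\mathbb{Z}S$-module: take $M$ as in Theorem~\ref{thm:main}(a) and use the injective map \eqref{eq:induce} for $M\otimes_{\mathbb{Z}G}\mathbb{Z}S$.
\end{remark}

\section{Direct finiteness for locally polycyclic-by-finite groups}\label{sec:poly}

A module is \emph{Noetherian} if every ascending chain of submodules becomes stationary, and a ring is right Noetherian if it is Noetherian as a right module over itself; finitely generated modules over such a ring are Noetherian. By a theorem of P.~Hall \cite{Hall}, $\mathbb{Z}S_0$ is Noetherian when $S_0$ is polycyclic-by-finite. A surjective endomorphism $u$ of a Noetherian module is injective: choose $n$ with $\ker u^n=\ker u^{n+1}$; if $um=0$, write $m=u^nm'$; then $m'\in\ker u^{n+1}=\ker u^n$, so $m=0$.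

The hypothesis of Theorem~\ref{thm:limits} holds for nilpotent groups (among them the abelian ones), since subgroups of nilpotent groups are nilpotent and finitely generated nilpotent groups are polycyclic. It holds for polycyclic groups, since their subgroups are polycyclic. The group $S$ itself need not be finitely generated, and then Hall's theorem does not apply to it; but two endomorphisms of a finitely generated module involve only finitely many group elements.

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
Let $M$ be generated by $m_1,\dots,m_n$, let $E=\operatorname{End}_{\mathbb{Z}S}(M)$, and let $u,v\in E$ with $uv=1$. Write each $um_i$ and $vm_i$ as a $\mathbb{Z}S$-linear combination of $m_1,\dots,m_n$, let $S_0$ be the subgroup generated by the finitely many group elements that occur in the coefficients, and put $M_0=\sum_lm_l\,\mathbb{Z}S_0$. Then $um_i,vm_i\in M_0$, so $u$ and $v$ restrict to endomorphisms $u_0,v_0$ of the $\mathbb{Z}S_0$-module $M_0$, with $u_0v_0=1$. The group $S_0$ is polycyclic-by-finite, so $M_0$ is Noetherian. The map $u_0$ is surjective, hence bijective, and $u_0v_0=1$ gives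 $v_0=u_0^{-1}$. Therefore $vum_i=m_i$ for all $i$, and $vu=1$.

Suppose that $\theta\colon D\to E$ is injective, additive and multiplicative. Then $e=\theta(1)$ is an idempotent and $\theta(d)=e\,\theta(d)\,e$ for all $d\in D$. By Lemma~\ref{lem:corner}, $eM$ is finitely generated and $eEe\cong\operatorname{End}_{\mathbb{Z}S}(eM)$, so the ring $eEe$, with identity $e$, is directly finite by the first part. From $\theta(x)\theta(y)=e$ we get $\theta(yx)=\theta(y)\theta(x)=e=\theta(1)$, which contradicts $yx\neq1$. As $D$ is countable, the last assertion follows.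
\end{proof}

The hypothesis on $S$ enters only through Hall's theorem. Example~\ref{ex:D} shows what fails without it: a cyclic module over the finitely generated metabelian group $H_3$ has a surjective endomorphism that is not injective, so it is not Noetherian.

\begin{thebibliography}{9}

\bibitem{Hall}
P.~Hall, \emph{Finiteness conditions for soluble groups}, Proc. London Math. Soc., 1954.

\bibitem{Unipotent}
\emph{Some remarks on unipotent automorphisms}, \texttt{https://people.bath.ac.uk/gt223/paper51.pdf}.

\end{thebibliography}
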